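# An Asplund space with no $C^1$-smooth norm, equivalent or not

## 1. Smooth norms pulled back from $\ell_2$ and from $c_0(\Gamma)$

Does every Asplund space carry a norm that is continuously differentiable away from $0$, if we do not insist that this norm be equivalent to the given one? The natural first guess is yes. Asplund spaces are the spaces on which convex functions have many points of differentiability, and dropping equivalence gives a lot of freedom. We make the question precise and test the guess.

**Definition (Asplund space).** A real Banach space $(X,\|\cdot\|)$ is *Asplund* if every continuous convex function on an open convex subset of $X$ is Fréchet differentiable on a dense $G_\delta$ subset of its domain. Equivalently, every separable closed subspace of $X$ has a separable dual.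

For example, $\ell_2$ is Asplund, while $\ell_1$ is not: it is separable and its dual $\ell_\infty$ is not.

**Definition ($C^1$-smooth norm).** A *(not necessarily equivalent) $C^1$-smooth norm* on $X$ is a norm $|||\cdot|||$ on $X$ that is Fréchet differentiable at every point of $X\setminus\{0\}$ with respect to the topology of $\|\cdot\|$, with continuous derivative $X\setminus\{0\}\to X^*$. It is not required to be equivalent to $\|\cdot\|$, nor required to fail to be equivalent.

The question is Open problem 36 in "Some Problems On Ordinary Differential Equations In Banach Spaces": let $X$ be an (infinite-dimensional) Asplund space; does $X$ admit a (nonequivalent) $C^1$-smooth norm?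

**Pulling back.** Let $S:X\to Y$ be a bounded linear injection and $q$ a $C^1$-smooth norm on $Y$. Then $q\circ S$ is a norm on $X$. If $x\ne0$ then $Sx\neq 0$, and by the chain rule the derivative of $q\circ S$ at $x$ is $q'(Sx)\circ S$, which depends continuously on $x$. So $q\circ S$ is a $C^1$-smooth norm on $X$. It need not be equivalent to $\|\cdot\|$, and that is allowed.

**Test 1: separable spaces.** Let $(x_n)$ be dense in the unit sphere of a separable $X$. Take $x_n^*\in X^*$ of norm one with $x_n^*(x_n)=1$. If $\|x\|=1$ and $x_n^*(x)=0$ for all $n$, pick $n$ with $\|x-x_n\|\le\frac12$; then $1=x_n^*(x_n-x)\le \frac12$, a contradiction. So $x\mapsto(2^{-n}x_n^*(x))_n$ is a bounded linear injection into $\ell_2$, whose norm is $C^1$ off $0$ (its derivative at $y$ is $y/\|y\|$). The answer is yes here.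

**Test 2: $c_0(\Gamma)$.** Let $\theta:\mathbb R\to[0,\infty)$ be even, convex and $C^\infty$, with $\theta=0$ on $[-1,1]$ and $\theta>0$ outside. For instance, for $|s|>1$ put $\theta(s)=\int_1^{|s|}\!\int_1^{r}e^{-1/(y-1)}\,dy\,dr$. Put $\Theta(x)=\sum_\gamma\theta(x_\gamma)$ on $c_0(\Gamma)$. Given $x_0$, we have $|x_0(\gamma)|<\frac12$ outside a finite set $F$. On the ball $\|x-x_0\|<\frac12$ only the terms with $\gamma\in F$ can be nonzero. So $\Theta$ is finite, convex and $C^\infty$. Let $N$ be the Minkowski functional of $\{\Theta\le1\}$. This set is closed, convex and symmetric, contains the unit ball, and lies in the ball of radius $R$, where $R>0$ is defined by $\theta(R)=1$. So $N$ is an equivalent norm. For $x\ne0$ the number $\lambda=N(x)$ solves $\Theta(x/\lambda)=1$. If $\Theta(y)=1$, convexity gives $\Theta'(y)y\ge\Theta(y)-\Theta(0)=1$. Hence the solution $\lambda$ is unique, and $\partial_\lambda\Theta(x/\lambda)=-\lambda^{-1}\Theta'(x/\lambda)(x/\lambda)\neq0$ there. The implicit function theorem shows that $N$ is $C^\infty$ off $0$. (That $c_0(\Gamma)$ has an equivalent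 $C^\infty$ norm is due to Kuiper; see Deville–Godefroy–Zizler, *Smoothness and Renormings in Banach Spaces*, Ch. V.)

**Test 3: $C([0,\alpha])$ for an arbitrary ordinal $\alpha$.** Put
$$Df=\big(f(0),\,(f(\beta+1)-f(\beta))_{\beta<\alpha}\big).$$
This lands in a $c_0$-space. If $|f(\beta+1)-f(\beta)|\ge\varepsilon$ for infinitely many $\beta$, choose such $\beta_1<\beta_2<\cdots$ with supremum $\beta$. Both $\beta_n$ and $\beta_n+1\le\beta_{n+1}$ converge to $\beta$, so $f(\beta_n+1)-f(\beta_n)\to0$, a contradiction. If $Df=0$, then $f(0)=0$, and transfinite induction (with continuity at limits) gives $f=0$. So $D$ is a bounded injection into a $c_0$-space, and the answer is again yes.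

The evidence favors the guess and suggests a strategy: inject $X$ into some $c_0(\Gamma)$ by means of differences. We shall see that this fails on trees with uncountable branching, and that the guess itself is wrong.

## 2. The tree of countable sequences of countable ordinals

Let $T=\bigcup_{\alpha<\omega_1}\omega_1^{\alpha}$ be the set of all functions $t:\alpha\to\omega_1$ with $\alpha<\omega_1$; call $\alpha$ the *length* of $t$. Write $s\le t$ if $t$ extends $s$. The root is $\emptyset$. Put
$$(a,b]=\{x:a<x\le b\}\ (a\le b),\qquad [\emptyset,b]=\{x\le b\},\qquad T_t=\{x\ge t\},\qquad T_{>t}=\{x>t\},$$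
so that $(a,a]=\emptyset$. We use four features.

* **Uncountable branching.** The immediate successors of $t$ are $t^\frown\xi$, $\xi<\omega_1$. There are uncountably many, and the sets $T_{t^\frown\xi}$ are pairwise disjoint with union $T_{>t}$.
* **Countable suprema.** If $t_0\le t_1\le\cdots$, then $\sup t_n=\bigcup t_n\in T$, because a countable supremum of countable ordinals is countable. Moreover $x\ge\sup t_n$ iff $x\ge t_n$ for all $n$.
* **Chains below a point.** The set $[\emptyset,t]$ is well ordered, like the ordinal $\operatorname{dom}t+1$.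
* **Meets.** Any $s,t$ have a longest common initial segment $s\wedge t$; and $x\le s$, $x\le t$ hold together iff $x\le s\wedge t$.

**Topology.** A set $U\subset T$ is open iff for every $t\in U$ of nonzero limit length there is $s<t$ with $(s,t]\subset U$.

*Example.* Let $t$ be the zero sequence of length $\omega$ and $t_n$ its restriction to $n$. Then $t_n\to t$. The points $t_n{}^\frown1$ are pairwise incomparable, so each set $[\emptyset,x]$ contains at most one of them. They leave every compact set, as the next paragraph shows, although each one sits immediately above a point of a convergent sequence.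

**Local compactness.** Each $[\emptyset,t]$ is open, and its subspace topology is the order topology of $\operatorname{dom}t+1$, so it is compact. Likewise $(a,b]$ is open: if $x\in(a,b]$ has limit length, then $(a,x]\subset(a,b]$. It is also closed in $[\emptyset,b]$, hence compact. Since the sets $[\emptyset,x]$ are open and cover $T$, every compact set is covered by finitely many of them. The space $T$ is Hausdorff: if $s<t$, the sets $[\emptyset,s]$ and $(s,t]$ separate $s$ and $t$. If $s,t$ are incomparable and $r=s\wedge t$, use $(r,s]$ and $(r,t]$; a common point would be $\le r$ and $>r$. So $T$ is locally compact Hausdorff, and $1_{(a,b]}\in C_0(T)$.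

**Clopen wedges.** $T_{>t}$ is open, since $(t,x]\subset T_{>t}$ for $x>t$. It is closed, since $x\notin T_{>t}$ implies $[\emptyset,x]\cap T_{>t}=\emptyset$. The same argument shows that $T_s$ is clopen when $s$ has successor length: a point $x\in T_s$ of limit length is then $>s$, and $(s,x]\subset T_s$.

**Scatteredness.** A space is *scattered* if every nonempty subset has a relatively isolated point. (Every ordinal is scattered: the minimum of a nonempty subset is isolated in it.) A nonempty $A\subset T$ has an element $t$ of minimal length, and $[\emptyset,t]\cap A=\{t\}$, so $t$ is isolated in $A$. The one-point compactification $K$ of $T$ is therefore also scattered: a nonempty subset of $K$ either meets the open set $T$ or is $\{\infty\}$.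

Let $X=C_0(T)$ with the norm $\|\cdot\|_\infty$, a closed subspace of $C(K)$. By Namioka–Phelps (*Banach spaces which are Asplund spaces*, Duke Math. J. 42 (1975)), $C(K)$ is Asplund for scattered compact $K$, and closed subspaces of Asplund spaces are Asplund. The functions $1_{\{\emptyset^\frown\xi\}}=1_{(\emptyset,\emptyset^\frown\xi]}$ are linearly independent. So **$X$ is an infinite-dimensional Asplund space**.

For $u\in T$ put
$$X_u=\{\varphi\in X:\varphi=0\text{ off }T_{>u}\}.$$
Then $X_{u'}\subset X_u$ if $u\le u'$, and $1_{(u,w]}\in X_u$ if $u\le w$.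

**Where the difference operator breaks.** On $T$ the analogue of Test 3 is $f\mapsto(f(\emptyset),(f(t^\frown\xi)-f(t))_{t,\xi})$. For $f=1_{[\emptyset,t]}\in X$ the coordinate at $t^\frown\xi$ is $-1$ for every $\xi<\omega_1$, so the image is not in $c_0$. Fixed positive weights $a_{t,\xi}$ do not help: as there are uncountably many $\xi$, some $\varepsilon>0$ satisfies $a_{t,\xi}\ge\varepsilon$ for infinitely many $\xi$. So this operator fails, even with weights. Corollary D below says that every bounded operator from $X$ into a $c_0(\Gamma)$ kills a whole subspace $X_v$.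

## 3. Statements, and the kink of the sup norm

Recall that if $p$ is Gâteaux differentiable at $g$, then for every $e\in X$ the real function $\lambda\mapsto p(g+\lambda e)$ is differentiable at $0$. For convex $p$ the one-sided derivatives always exist, and to refute differentiability it suffices to show that they differ.

**Proposition.** Let $p$ be a continuous seminorm on $X$ and let $r\in T$ be such that

$(H_r)$ for every $v\ge r$ there is $w>v$ with $p(1_{(v,w]})>0$.

Then there is $g\in X$ with $p(g)>0$ at which $p$ is not Gâteaux differentiable.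

**Theorem A.** $X$ admits no continuous norm that is Gâteaux differentiable at every nonzero point. In particular the Asplund space $X$ has no (not necessarily equivalent) $C^1$-smooth norm.

**Proof of Theorem A from the Proposition.** A continuous norm $p$ satisfies $(H_\emptyset)$, because $1_{(v,w]}\ne0$. So the Proposition gives $g\ne0$ at which $p$ is not Gâteaux differentiable. For the second claim we must check that a norm $p$ that is Fréchet differentiable off $0$ with respect to $\|\cdot\|_\infty$ is continuous. It is continuous at some $x_0\ne0$, so it is bounded on some ball $x_0+\delta B$. From $p(h)\le p(x_0+h)+p(x_0)$ it is bounded on $\delta B$, so $p\le C\|\cdot\|_\infty$ for some $C$, and $p$ is continuous. Since it would also be Gâteaux differentiable off $0$, it cannot exist. $\square$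

**The sup norm.** Let $p=\|\cdot\|_\infty$, let $f\in X$ vanish on $T_{>t}$, and let $e=1_{(t,u]}$ with $u>t$. Then $p(f+\lambda e)=\max(\|f\|_\infty,\lambda)$ for $\lambda\ge0$. This is flat up to $\lambda=\|f\|_\infty$ and has slope $1$ afterwards, so there is a kink at $g=f+\|f\|_\infty e$.

For a general $p$ we look for the same picture: $f$ vanishing on $T_{>t}$, a number $c>0$, and $e=1_{(t,u]}$ such that
$$\lambda\mapsto p(f+\lambda e)\ \text{ is constant on }[0,c]\text{ and has slope at least }\eta>0\text{ after }c .$$
There are two difficulties.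

*Flatness.* Nothing seems to force $p(f+\lambda e)$ to be constant anywhere. Uncountable branching will do it (Section 4).

*The kink.* Suppose we have a flat piece, and suppose $p(e)>0$. The function tends to infinity, so the flat piece ends. But it may end smoothly, as $\lambda\mapsto\max(0,\lambda-c)^2$ does at $c$. One choice of $f,t,u$ is therefore not enough. We will climb the tree: if the slope after $c$ is small, we raise the end value at a small cost in $p$ and continue from there. A lower bound for $p(e)$ in terms of the end value will limit this process. For an equivalent norm, such a bound, $p(1_{(v,w]})\ge\kappa$, is part of the hypothesis. For a general continuous norm it must be produced, and this is the task of Section 5.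

The proof adapts R. Haydon's tree technique so that equivalence of the norm is not needed.

From here to the end of Section 8, $p$ and $r$ are as in the Proposition, and $p\le C\|\cdot\|_\infty$.

## 4. Uncountable branching makes tails useless

The purpose of this section is to find, above any point, a place after which nothing added higher up can lower $p$.

**Definition (good point).** Let $f\in X$, $t\in T$, $c\in\mathbb R$. A point $v\ge t$ is *good for $(f,t,c)$* if there is a number $M$ with
$$p(f+c1_{(t,u]})=M\le p(f+c1_{(t,u]}+\varphi)\qquad\text{for all }u\ge v,\ \varphi\in X_u. \tag{1}$$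

If $v$ is good, so is every $v'\ge v$, with the same $M$.

*Example.* Let $p=\|\cdot\|_\infty$ and $f=0$ on $T_{>t}$. Every $v>t$ is good for $(f,t,c)$, with $M=\max(\|f\|_\infty,|c|)$. Indeed for $u\ge v$ the set $(t,u]$ is nonempty and $f$ vanishes on it. Also $f+c1_{(t,u]}$ vanishes on $T_{>u}$, so adding $\varphi\in X_u$ leaves all its nonzero values in place.

**Lemma 1.** For every $w\ge t$ there is $v\ge w$ good for $(f,t,c)$. Given countably many triples $(f_k,t,c_k)$ and $w\ge t$, there is $v\ge w$ good for all of them.

**Proof, step 1: stabilize an infimum.** We first find $v$ above which the best value obtainable with tails is constant. For $u\ge t$ let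
$$m(u)=\inf\{p(f+c1_{(t,u]}+\varphi):\varphi\in X_u\}.$$
Let $t\le u\le u'$ and $\varphi'\in X_{u'}$. Then
$$c1_{(t,u']}+\varphi'=c1_{(t,u]}+\big(c1_{(u,u']}+\varphi'\big),$$
and the bracket lies in $X_u$. So every competitor for $m(u')$ is one for $m(u)$, and $m(u)\le m(u')$. Also $0\le m\le C(\|f\|_\infty+|c|)$. Let $u_0=w$, choose $u_{n+1}\ge u_n$ with $m(u_{n+1})\ge\sup_{T_{u_n}}m-2^{-n}$, and put $v=\sup u_n$. If $u\ge v$, then for every $n$
$$m(u)\le\sup_{T_{u_n}}m\le m(u_{n+1})+2^{-n}\le m(v)+2^{-n}.$$
So $m(u)=m(v)=:M$ for all $u\ge v$. This gives the inequality in (1), once we know the equality.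

**Step 2: the infimum is attained without a tail.** Fix $u\ge v$. We show $p(f+c1_{(t,u]})=M$. Taking $\varphi=0$ gives $\ge$. For $\le$, let $\varepsilon>0$. For each immediate successor $s$ of $u$ we have $m(s)=M$, so there is $\varphi_s\in X_s$ with $p(f+c1_{(t,s]}+\varphi_s)<M+\varepsilon$. Put $\chi_s=c1_{\{s\}}+\varphi_s$. Since $(u,s]=\{s\}$,
$$f+c1_{(t,s]}+\varphi_s=f+c1_{(t,u]}+\chi_s,\qquad \chi_s=0\text{ off }T_s .$$
There are uncountably many $s$, so some $L<\infty$ satisfies $\|\chi_s\|_\infty\le L$ for infinitely many $s$. Take $n$ distinct such $s_1,\dots,s_n$. The sets $T_{s_i}$ are disjoint, so $\big\|\frac1n\sum_i\chi_{s_i}\big\|_\infty\le L/n$. By convexity,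
$$p\Big(f+c1_{(t,u]}+\frac1n\sum_i\chi_{s_i}\Big)\le\frac1n\sum_ip(f+c1_{(t,u]}+\chi_{s_i})<M+\varepsilon .$$
Hence $p(f+c1_{(t,u]})\le M+\varepsilon+CL/n$. Let $n\to\infty$, then $\varepsilon\to0$.

**Step 3: countably many triples.** Choose successively $w\le v_1\le v_2\le\cdots$ with $v_k$ good for the $k$-th triple, and take $v=\sup v_k$. $\square$

With only countably many successors, the bounds $\|\chi_s\|_\infty$ in Step 2 could tend to infinity, and the averaging would not be available in this form.

## 5. A lower bound on intervals without equivalence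

We want $p(1_{(v,w]})\ge\kappa>0$. Two examples show what cannot be hoped for.

*Example 1.* Let $a(x)=\frac1{n+1}$ if $x$ has length $\lambda+n$ with $\lambda$ zero or limit and $n<\omega$, and let $p(f)=\sup_xa(x)|f(x)|$. This is a continuous norm. If $s$ has length $\lambda+n$, then $p(1_{\{s\}})=\frac1{n+1}$, and such $s$ exist above any point. So there is no bound for all intervals. But let $w>v$ be good for $(0,v,1)$, and take $u\ge w$ whose length is a limit. Then $p(1_{(v,w]})=p(1_{(v,u]})=1$. So the bound holds for good $w$.

*Example 2.* Let $a(x)=\frac1{n+1}$ if $x(0)=n<\omega$, let $a(x)=1$ otherwise, and again $p(f)=\sup_x a(x)|f(x)|$. If $v$ begins with $n<\omega$, then $p(1_{(v,w]})=\frac1{n+1}$ for all $w>v$. So no $\kappa$ serves the whole tree, even for good $w$, and we must first move to some part of it.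

After these two corrections the bound is true in general.

**Lemma 2.** There are $\rho\ge r$ and $\kappa>0$ such that $p(1_{(v,w]})\ge\kappa$ whenever $v\ge\rho$, $w>v$ and $w$ is good for $(0,v,1)$.

**Proof.** If not, every choice of $\rho$ and $\kappa$ fails, and we can choose inductively
$$r\le v_0<w_0\le v_1<w_1\le\cdots,\qquad w_n\text{ good for }(0,v_n,1),\qquad p(1_{(v_n,w_n]})<2^{-n}.$$
Let $v_\infty=\sup v_n\ge r$ and let $w>v_\infty$ be arbitrary. Both $w$ and $v_\infty$ are $\ge w_n$. By goodness, $p(1_{(v_n,u]})$ has the same value for all $u\ge w_n$, so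
$$p(1_{(v_n,w]})=p(1_{(v_n,v_\infty]})=p(1_{(v_n,w_n]})<2^{-n}.$$
Since $1_{(v_\infty,w]}=1_{(v_n,w]}-1_{(v_n,v_\infty]}$, we get $p(1_{(v_\infty,w]})<2^{1-n}$ for all $n$. So $p(1_{(v_\infty,w]})=0$ for every $w>v_\infty$, contradicting $(H_r)$. $\square$

From now on $\rho$ and $\kappa$ are fixed.

## 6. Stable pairs and one-step extensions

Here we set up the objects that climb the tree: functions ending at a point $t$, for which continuing the end value $f(t)$ upward is free and nothing added above $t$ can lower $p$.

**Definition (stable pair).** A pair $(f,t)$ is *stable* if $f\in X$, $f=0$ on $T_{>t}$, and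
$$p(f+f(t)1_{(t,u]})=p(f)\le p(f+f(t)1_{(t,u]}+\varphi)\qquad\text{for all }u\ge t,\ \varphi\in X_u. \tag{2}$$

Taking $u=t$ in (2) gives
$$p(f)\le p(f+\varphi)\qquad(\varphi\in X_t). \tag{3}$$

*Example.* For $p=\|\cdot\|_\infty$ every pair with $f=0$ on $T_{>t}$ is stable, since $|f(t)|\le\|f\|_\infty$ and $\varphi\in X_u$ does not change the values off $T_{>u}$.

**Two ways to get stable pairs.**

(a) If $f=0$ on $T_{>t}$ and $v>t$ is good for $(f,t,c)$, then $(g,v)$ with $g=f+c1_{(t,v]}$ is stable, and $g(v)=c$. Indeed $g=0$ on $T_{>v}$ and $g(v)=0+c$. For $u\ge v$ we have $g+c1_{(v,u]}=f+c1_{(t,u]}$, so (2) for $(g,v)$ is exactly (1), with $M=p(g)$ (take $u=v$).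

(b) If $(f,t)$ is stable and $u\ge t$, then $(f+f(t)1_{(t,u]},u)$ is stable, with the same $p$-value and the same end value $f(t)$. For $u=t$ there is nothing to prove. For $u>t$ the end value is $f(u)+f(t)=f(t)$, and (2) for the new pair at $u'\ge u$ is (2) for $(f,t)$ at $u'$.

**Definition (the class $\mathcal P$ and its order).** Let $\mathcal P$ be the set of stable pairs $(f,t)$ with $t\ge\rho$, $f(t)>0$ and $p(f)\ge\frac\kappa2f(t)$. Write $(f,t)\preceq(g,u)$ if $t\le u$, $g=f$ off $(t,u]$, and $g$ is nondecreasing on the chain $\{x:t\le x\le u\}$.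

In particular $g(t)=f(t)$ and $f(t)\le g(u)$. The relation is clearly reflexive. It is transitive: let $(f,t)\preceq(g,u)\preceq(h,w)$. Then $h=f$ off $(t,u]\cup(u,w]=(t,w]$. On $\{t\le x\le u\}$ we have $h=g$, which is nondecreasing there; on $\{u\le x\le w\}$ the function $h$ is nondecreasing by assumption. So $h$ is nondecreasing on $\{t\le x\le w\}$.

*$\mathcal P$ is nonempty.* By Lemma 1 there is $s>\rho$ good for $(0,\rho,1)$. By (a), $(1_{(\rho,s]},s)$ is stable with end value $1$, and $p(1_{(\rho,s]})\ge\kappa$ by Lemma 2.

**Lemma 3 (one-step extensions).** Let $(f,t)\in\mathcal P$, $\lambda\ge f(t)$, and let $u>t$ be good for $(f,t,\lambda)$ and for $(0,t,1)$. Then $(f+\lambda1_{(t,u]},u)\in\mathcal P$ and $(f,t)\preceq(f+\lambda1_{(t,u]},u)$.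

**Proof.** Put $g=f+\lambda1_{(t,u]}$. By (a), $(g,u)$ is stable with $g(u)=\lambda>0$; and $u\ge\rho$. By (3), $p(f)\le p(g)$. By Lemma 2 and the triangle inequality,
$$\lambda\kappa\le p(\lambda1_{(t,u]})=p(g-f)\le p(g)+p(f)\le2p(g).$$
So $(g,u)\in\mathcal P$. Finally $g=f$ off $(t,u]$, and along the chain from $t$ to $u$ it takes the value $f(t)$ at $t$ and $\lambda\ge f(t)$ on $(t,u]$. $\square$

## 7. Minimizing $p(f)-\eta f(t)$

The purpose of this section is to make the slope after the flat piece at least a fixed $\eta>0$. Suppose $(f,t)\in\mathcal P$ and some extension raises the end value from $c$ to $\lambda>c$ at a cost in $p$ smaller than $\eta(\lambda-c)$. Then the quantity $p(f)-\eta f(t)$ drops. A pair at which it can no longer drop has the slope we want. Fix $0<\eta<\kappa/2$ and put, for $(f,t)\in\mathcal P$,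
$$E(f,t)=p(f)-\eta f(t)\ \ge\ \big(\tfrac\kappa2-\eta\big)f(t)>0, \tag{4}$$
$$I(f,t)=\inf\{E(g,u):(g,u)\in\mathcal P,\ (g,u)\succeq(f,t)\}.$$
By reflexivity $0\le I\le E$. By transitivity $I$ is nondecreasing with respect to $\preceq$.

*Example.* For $p=\|\cdot\|_\infty$ (with $\rho=\emptyset$, $\kappa=1$), an extension of $(f,t)$ with end value $c'$ has norm $\max(\|f\|_\infty,c')$. So $E$ is smallest when $c'=\|f\|_\infty$, and $E(f,t)=I(f,t)$ exactly when $f(t)=\|f\|_\infty$, the place where we saw the kink.

**Lemma 4.** There is $(f,t)\in\mathcal P$ with $E(f,t)=I(f,t)$.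

**Proof, step 1: a nearly minimizing sequence.** Start with any $(f_0,t_0)\in\mathcal P$. Choose inductively $(f_{n+1},t_{n+1})\in\mathcal P$ with
$$(f_{n+1},t_{n+1})\succeq(f_n,t_n),\qquad E(f_{n+1},t_{n+1})\le I(f_n,t_n)+2^{-n},\qquad t_{n+1}>t_n .$$
The last condition can be arranged. If the chosen pair is $(g,u)$, replace it by $(g+g(u)1_{(u,u']},u')$ with some $u'>u$. By (b) this pair is stable with the same $p$-value and end value, so it is in $\mathcal P$ with the same $E$. It is $\succeq(g,u)$, because it is constant on $\{u\le x\le u'\}$.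

**Step 2: the end values converge.** Let $c_n=f_n(t_n)$. It is nondecreasing. From $E(f_{n+1},t_{n+1})\le E(f_n,t_n)+2^{-n}$ and (4),
$$\big(\tfrac\kappa2-\eta\big)c_n\le E(f_n,t_n)\le E(f_0,t_0)+2 .$$
So $c_n\uparrow c_\infty<\infty$.

**Step 3: the limit function.** Let $t_\infty=\sup t_n$. As $(t_n)$ is strictly increasing, $\bigcap_nT_{>t_n}=T_{t_\infty}$. Define
$$f_\infty=f_n\ \text{ on }T\setminus T_{>t_n}\ (n\ge0),\qquad f_\infty(t_\infty)=c_\infty,\qquad f_\infty=0\ \text{ on }T_{>t_\infty}.$$
This is consistent, since $f_{n+1}=f_n$ off $(t_n,t_{n+1}]\subset T_{>t_n}$, and it defines $f_\infty$ everywhere.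

We need two facts about $f_\infty$ on $T_{>t_n}$. First, it vanishes off $(t_n,t_\infty]$. If $x>t_\infty$ this is the definition. If $x>t_n$, $x\not\le t_\infty$ and $x\not\ge t_\infty$, there is $m>n$ with $x\notin T_{>t_m}$. As $f_m=f_n$ off $(t_n,t_m]$, we get $f_\infty(x)=f_m(x)=f_n(x)=0$. Second, $f_\infty$ is nondecreasing on $\{t_n\le x\le t_\infty\}$ with values in $[c_n,c_\infty]$. If $t_n\le x\le y<t_\infty$, then $y\le t_m$ for some $m\ge n$. By transitivity $(f_n,t_n)\preceq(f_m,t_m)$, so $c_n=f_m(t_n)\le f_m(x)\le f_m(y)\le f_m(t_m)=c_m\le c_\infty$, and $f_\infty=f_m$ at $x$ and $y$. At $t_\infty$ the value is $c_\infty$.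

**Step 4: $f_\infty\in X$.** Let $g_n=f_n+c_n1_{(t_n,t_\infty]}\in X$. Off $T_{>t_n}$ we have $g_n=f_n=f_\infty$. On $T_{>t_n}$ we have $f_n=0$, so $g_n$ is $c_n$ on $(t_n,t_\infty]$ and $0$ elsewhere. By Step 3, $f_\infty$ lies in $[c_n,c_\infty]$ on $(t_n,t_\infty]$ and is $0$ elsewhere in $T_{>t_n}$. Hence
$$\|f_\infty-g_n\|_\infty\le c_\infty-c_n\to0,$$
and $f_\infty\in X$ because $X$ is closed under uniform limits.

**Step 5: $(f_\infty,t_\infty)\in\mathcal P$ and it lies above every $(f_n,t_n)$.** Let $w\ge t_\infty$ and $\varphi\in X_w$. Since $g_n+c_n1_{(t_\infty,w]}=f_n+c_n1_{(t_n,w]}$, property (2) for $(f_n,t_n)$, used at $w$ and at $t_\infty$, gives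
$$p(g_n+c_n1_{(t_\infty,w]}+\varphi)\ge p(f_n)=p(g_n+c_n1_{(t_\infty,w]}),\qquad p(f_n)=p(g_n).$$
Let $n\to\infty$. Then $p(f_n)=p(g_n)\to p(f_\infty)$ and
$$p(f_\infty+c_\infty1_{(t_\infty,w]}+\varphi)\ge p(f_\infty)=p(f_\infty+c_\infty1_{(t_\infty,w]}).$$
So $(f_\infty,t_\infty)$ is stable. Moreover $t_\infty\ge\rho$, $f_\infty(t_\infty)=c_\infty\ge c_0>0$, and $p(f_\infty)=\lim p(f_n)\ge\frac\kappa2c_\infty$. So $(f_\infty,t_\infty)\in\mathcal P$. By Step 3, $f_\infty=f_n$ off $(t_n,t_\infty]$ and $f_\infty$ is nondecreasing from $t_n$ to $t_\infty$. So $(f_\infty,t_\infty)\succeq(f_n,t_n)$ for all $n$.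

**Step 6: minimality.** Since $p(f_n)\to p(f_\infty)$ and $c_n\to c_\infty$, and $I$ is nondecreasing,
$$E(f_\infty,t_\infty)=\lim E(f_{n+1},t_{n+1})\le\liminf\big(I(f_n,t_n)+2^{-n}\big)\le I(f_\infty,t_\infty)\le E(f_\infty,t_\infty).\qquad\square$$

## 8. The kink

We now prove the Proposition. Let $(f,t)$ be as in Lemma 4 and $c=f(t)>0$. By Lemma 1 choose $u>t$ good for $(0,t,1)$ and for all $(f,t,c+\frac1k)$, $k\in\mathbb N$. These are countably many triples with the same $t$. Put
$$e=1_{(t,u]},\qquad g=f+ce .$$

**Step 1: flat to the left.** By (2), $p(g)=p(f)\ge\frac\kappa2c>0$. By (3), $p(f+\lambda e)\ge p(f)$ for every $\lambda$. By convexity, $p(f+\lambda e)\le\max(p(f),p(g))=p(f)$ for $\lambda\in[0,c]$. So $\lambda\mapsto p(f+\lambda e)$ is constant on $[0,c]$, and its left derivative at $c$ is $0$.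

**Step 2: steep to the right.** By Lemma 3 with $\lambda=c+\frac1k$, the pair $(f+(c+\frac1k)e,u)$ lies in $\mathcal P$ and is $\succeq(f,t)$. Minimality gives $E(f+(c+\frac1k)e,u)\ge E(f,t)$, that is,
$$p\big(f+(c+\tfrac1k)e\big)-\eta\big(c+\tfrac1k\big)\ge p(f)-\eta c .$$
So
$$p\big(g+\tfrac1ke\big)\ge p(g)+\frac\eta k\qquad(k\in\mathbb N),$$
and the right derivative at $c$ is at least $\eta>0$.

The one-sided derivatives differ, so $p$ is not Gâteaux differentiable at $g$, and $p(g)>0$. This proves the Proposition, and with it Theorem A: the answer to the question is negative. $\blacksquare$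

## 9. Differentiable seminorms vanish on some $X_v$

The Proposition says more than Theorem A when it is read contrapositively.

**Theorem B.** Let $p$ be a continuous seminorm on $X$ that is Gâteaux differentiable at every $f$ with $p(f)>0$. Then for every $r\in T$ there is $v\ge r$ with $p|_{X_v}=0$.

**Proof.** By the Proposition $(H_r)$ fails: there is $v\ge r$ with $p(1_{(v,w]})=0$ for all $w>v$. If $v\le a<b$, then $1_{(a,b]}=1_{(v,b]}-1_{(v,a]}$, so $p(1_{(a,b]})=0$. Hence $p=0$ on
$$A=\operatorname{span}\{1_{(a,b]}:v\le a<b\},$$
and by continuity it remains to show that $A$ is dense in $X_v$. Since $T_{>v}$ is clopen, $X_v\cong C_0(T_{>v})$, and we check the hypotheses of the Stone–Weierstrass theorem.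

*$A$ is an algebra.* If some $x$ lies in $(a,b]\cap(a',b']$, then $a,a'<x$ are comparable, and the intersection is $(\max(a,a'),b\wedge b']$. So the product $1_{(a,b]}1_{(a',b']}$ is $0$ or $1_{(\max(a,a'),\,b\wedge b']}$.

*$A$ vanishes nowhere on $T_{>v}$.* $1_{(v,x]}$ is $1$ at $x$.

*$A$ separates points.* If $x\ne y$ in $T_{>v}$, we may assume $y\not\le x$. Then $1_{(v,x]}$ is $1$ at $x$ and $0$ at $y$. $\square$

## 10. Differentiable convex functions

We recall some textbook facts. A continuous convex function has a subgradient at every point. If the subgradient at a point is unique, the function is Gâteaux differentiable there. A Gâteaux derivative of a continuous convex function is a subgradient (in particular a bounded functional). For a seminorm $p$, a subgradient $\xi$ at $f$ satisfies $\xi\le p$ and $\xi(f)=p(f)$.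

**Theorem C.** Let $\Phi:X\to\mathbb R$ be continuous, convex and everywhere Gâteaux differentiable. Then for every $r\in T$ there is $v\ge r$ such that
$$\Phi(f+h)=\Phi(f)\qquad(f\in X,\ h\in X_v).$$

**Proof, step 1: manufacture a seminorm.** To use Theorem B we need a seminorm, so we symmetrize. Let
$$\Psi(f)=\Phi(f)+\Phi(-f)-2\Phi(0).$$
It is even, convex, continuous and Gâteaux differentiable, with $\Psi\ge0=\Psi(0)$. Let $p$ be the Minkowski functional of $B=\{\Psi\le1\}$. The set $B$ is closed, convex, symmetric and a neighborhood of $0$, so $p$ is a continuous seminorm and $B=\{p\le1\}$.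

**Step 2: $p$ is Gâteaux differentiable where $p>0$.** By homogeneity let $p(f)=1$. Then $f\in B$. If $\Psi(f)<1$, then $(1+\varepsilon)f\in B$ for small $\varepsilon>0$, which would give $p(f)<1$. So $\Psi(f)=1$. Put $\psi=\Psi'(f)$; convexity gives $\psi(f)\ge\Psi(f)-\Psi(0)=1$. Let $\xi$ be a subgradient of $p$ at $f$, so $\xi\le p$ and $\xi(f)=1$.

If $\psi(h)<0$, then $\Psi(f+\tau h)<1$ for small $\tau>0$, so $f+\tau h\in B$ and $\xi(f+\tau h)\le1$, that is, $\xi(h)\le0$. If $\psi(h)=0$, apply this to $\pm h-\varepsilon f$, on which $\psi$ equals $-\varepsilon\psi(f)<0$. We get $\pm\xi(h)\le\varepsilon$, and $\varepsilon\to0$ gives $\xi(h)=0$. So $\ker\psi\subset\ker\xi$, $\xi$ is a multiple of $\psi$, and $\xi(f)=1$ forces $\xi=\psi/\psi(f)$. The subgradient is unique, so $p$ is Gâteaux differentiable at $f$.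

**Step 3: $\Phi$ is affine along $X_{v_0}$.** By Theorem B there is $v_0\ge r$ with $p|_{X_{v_0}}=0$. Let $h\in X_{v_0}$. Then $\Psi\le1$ on the line $\mathbb Rh$. A convex function bounded above on a line is constant there, so $\Psi=0$ on $\mathbb Rh$. Thus $\tau\mapsto\Phi(\tau h)$ and $\tau\mapsto\Phi(-\tau h)$ are convex with constant sum, so each is also concave, hence affine:
$$\Phi(\tau h)=\Phi(0)+\tau\ell(h),\qquad\ell=\Phi'(0)\in X^*.$$

**Step 4: the same holds at every base point.** For $f\in X$, $h\in X_{v_0}$, $\tau\in\mathbb R$, convexity gives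
$$\Phi\big((1-\tfrac1n)f+\tau h\big)\le(1-\tfrac1n)\Phi(f)+\tfrac1n\Phi(n\tau h)=(1-\tfrac1n)\Phi(f)+\tfrac1n\Phi(0)+\tau\ell(h).$$
Let $n\to\infty$: $\Phi(f+\tau h)\le\Phi(f)+\tau\ell(h)$. Replacing $(f,\tau)$ by $(f+\tau h,-\tau)$ gives the reverse inequality. Hence $\Phi(f+h)=\Phi(f)+\ell(h)$ for $f\in X$, $h\in X_{v_0}$.

**Step 5: remove $\ell$.** Write $C_0(T_s)$ for the functions in $X$ vanishing off $T_s$. We claim that $\ell$ vanishes on $C_0(T_s)$ for all but countably many immediate successors $s$ of $v_0$. Otherwise, for some $k$, there are infinitely many such $s$ with a $g\in C_0(T_s)$, $\|g\|_\infty\le1$, $\ell(g)>\frac1k$. For distinct such $s_1,\dots,s_n$ with functions $g_i$, the supports are disjoint, so $\|\sum g_i\|_\infty\le1$ and $n/k<\ell(\sum g_i)\le\|\ell\|$. This is impossible for large $n$. Choose an immediate successor $s$ of $v_0$ with $\ell=0$ on $C_0(T_s)$ and put $v=s\ge r$. Then $X_v\subset C_0(T_s)$ and $X_v\subset X_{v_0}$, so $\Phi(f+h)=\Phi(f)$ for $h\in X_v$. $\square$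

## 11. Operators on $X$, and larger Asplund spaces

**Corollary D.**

1. If $Y$ is a Banach space with a continuous norm $q$ that is Gâteaux differentiable off $0$ (equivalent or not) and $S:X\to Y$ is bounded and linear, then for every $r\in T$ there is $v\ge r$ with $S|_{X_v}=0$. In particular $\ker S$ contains an isometric copy of $X$.
2. If $X$ admits a bounded linear injection into a Banach space $Z$, then $Z$ has no continuous norm that is Gâteaux differentiable off $0$. So for every cardinal $\tau\ge2^{\aleph_0}$ there is an Asplund space of density $\tau$, for instance $X\oplus c_0(\tau)$, with no such norm.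

**Proof of (1).** The seminorm $p=q\circ S$ is continuous. If $p(f)>0$, then $Sf\ne0$ and $p(f+\tau h)=q(Sf+\tau Sh)$, so $p$ is Gâteaux differentiable at $f$. Theorem B gives $v\ge r$ with $q\circ S=0$ on $X_v$, that is, $S|_{X_v}=0$.

For the copy of $X$, let $s$ be an immediate successor of $v$. The map $x\mapsto s^\frown x$ (concatenation) is an order isomorphism of $T$ onto $T_s$. It is a homeomorphism. Since $s$ has successor length, $s^\frown x$ has limit length exactly when $x$ has nonzero limit length. For $t'\in T_s$ of limit length, the point $s'<t'$ in the definition of open sets may be replaced by $\max(s,s')<t'$, so openness inside the clopen set $T_s$ is described by the order of $T_s$ alone. So $X_v\supset C_0(T_s)\cong X$ isometrically.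

**Proof of (2).** If $Z$ had such a norm, (1) would make the injection vanish on some $X_v$, which contains $1_{(v,w]}\ne0$ for $w>v$. This is a contradiction. Next we compute the density of $X$. We have $|\omega_1^\alpha|\le(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ for each $\alpha<\omega_1$, there are $\aleph_1\le2^{\aleph_0}$ values of $\alpha$, and $T$ contains all functions $\omega\to\{0,1\}$. So $|T|=2^{\aleph_0}$. Since $1_{[\emptyset,b]}1_{[\emptyset,b']}=1_{[\emptyset,b\wedge b']}$, the span of the functions $1_{[\emptyset,t]}$ is an algebra. It vanishes nowhere, because $1_{[\emptyset,x]}(x)=1$. It separates points: if $y\not\le x$, then $1_{[\emptyset,x]}$ is $1$ at $x$ and $0$ at $y$. By Stone–Weierstrass it is dense in $X$, hence so are its rational combinations, and $\operatorname{dens}X\le2^{\aleph_0}$. The $2^{\aleph_0}$ functions $1_{[\emptyset,t]}$ are at mutual distance $1$, so $\operatorname{dens}X=2^{\aleph_0}$.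

Finally let $\tau\ge2^{\aleph_0}$. The space $c_0(\tau)$ is Asplund, since it is a closed subspace of $C(L)$ for $L$ the (scattered) one-point compactification of a discrete set. Finite direct sums of Asplund spaces are Asplund. So $X\oplus c_0(\tau)$ is Asplund, its density is $\tau$, and $f\mapsto(f,0)$ injects $X$ into it. $\square$

## 12. Theorem B cannot give a whole level

Theorem B produces points $v$ cofinally in $T$. One might hope that $p|_{X_v}=0$ for all $v$ of some fixed length. This is false.

**Proposition E (sharpness of "cofinal" in Theorem B).** There is a continuous seminorm $q$ on $X$, $C^\infty$ on $\{q>0\}$, such that for every $\alpha<\omega_1$ there is $v\in T$ of length $\alpha$ with $q|_{X_v}\ne0$. So one cannot conclude that $p|_{X_v}=0$ for all $v$ of some level.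

**Proof, step 1: an operator into $c_0(\Gamma)$.** Let $T'$ be the set of injective $t\in T$ with values in $\omega$, let $\Gamma$ be the set of all $t^\frown k\in T'$, and put
$$Sf=\big(2^{-k}f(t^\frown k)\big)_{t^\frown k\in\Gamma}.$$
We check that $Sf\in c_0(\Gamma)$. Let $\varepsilon>0$. The compact set $\{|f|\ge\varepsilon\}$ is covered by finitely many sets $[\emptyset,x_i]$. Below each $x_i$, each $k$ occurs at most once as the last value of an element of $\Gamma$. Indeed two distinct such elements are comparable, say $t^\frown k<t'^\frown k$; then $t^\frown k\le t'$, so $t'$ already takes the value $k$ and $t'^\frown k$ is not injective. If $|2^{-k}f(t^\frown k)|\ge\varepsilon$, then $2^{-k}\|f\|_\infty\ge\varepsilon$, which allows finitely many $k$, and $|f(t^\frown k)|\ge\varepsilon$, so $t^\frown k$ lies below some $x_i$. So only finitely many coordinates have modulus $\ge\varepsilon$. Thus $S:X\to c_0(\Gamma)$ is linear and bounded, with $\|S\|\le1$.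

**Step 2: the seminorm.** Let $N$ be the equivalent norm on $c_0(\Gamma)$, $C^\infty$ off $0$, from Test 2 in Section 1, and let $q=N\circ S$. It is a continuous seminorm, and it is $C^\infty$ on $\{q>0\}=\{Sf\ne0\}$.

**Step 3: it survives at every level.** Let $\alpha<\omega_1$. As $\alpha$ is countable, there is an injective $v:\alpha\to\omega$ with even values. Let $k$ be odd. Then $v^\frown k\in T'$, the function $1_{\{v^\frown k\}}=1_{(v,v^\frown k]}$ belongs to $X_v$, and the coordinate of its image under $S$ at $v^\frown k$ is $2^{-k}\ne0$. So $q(1_{\{v^\frown k\}})>0$ and $q|_{X_v}\ne0$. $\square$
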